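\title{A stratifiable space that is not a $\mu$-space}

\begin{abstract}
We show that the space $C_k(\omega^\omega)$ of continuous real-valued functions on the irrationals, with the compact-open topology, is an $M_3$-space but not a $\mu$-space. This answers a question of Mizokami, Junnila and Tamano. The $M_3$ property is a case of a theorem of Gartside and Reznichenko, and we give a self-contained proof. The failure of the $\mu$ property comes from a Baire category argument: if the space of continuous functions on $X$, topologized by uniform convergence on a family $\mathcal A$ of compact sets, is hereditarily Lindel\"of and embeds in a countable product of $\sigma$-metrizable spaces, then countably many members of $\mathcal A$ cover $X$. For Polish $X$ the obstruction is exact: $C_k(X)$ is always an $M_3$-space, and it is a $\mu$-space if and only if $X$ is $\sigma$-compact.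
\end{abstract}

\section{Two ways to be close to metrizable}

All spaces are regular and $T_1$, and $\omega=\{0,1,2,\dots\}$. In a metric space every open set $U$ is exhausted from inside by the open sets $U_n=\{x: d(x,X\setminus U)>\frac1{n+1}\}$, whose closures lie in $U$ and which grow with $U$. Keeping this structure and discarding the metric gives the first class of spaces that we study.

\begin{definition}
A space $X$ is an \emph{$M_3$-space}, or a \emph{stratifiable} space, if to each open $U\subseteq X$ one can assign open sets $U_n$ $(n\in\omega)$ such that (i) $\overline{U_n}\subseteq U$ for all $n$, (ii) $\bigcup_nU_n=U$, and (iii) $U_n\subseteq V_n$ for all $n$ whenever $U\subseteq V$.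
\end{definition}

The second class consists of the spaces that can be assembled from metrizable pieces by countable operations.

\begin{definition}
A space is \emph{$\sigma$-metrizable} if it is the union of countably many closed metrizable subspaces. A space is a \emph{$\mu$-space} (in the sense of Nagami) if it is homeomorphic to a subspace of a countable product of paracompact $\sigma$-metrizable spaces.
\end{definition}

Metrizable spaces, being paracompact, belong to both classes. The simplest non-metrizable examples also do. A countable space is the union of its points and is Lindel\"of, hence paracompact, so it is a $\mu$-space. If it has a single non-isolated point $\infty$ and isolated points $x_0,x_1,\dots$, it is an $M_3$-space as well: put $U_n=U$ if $\infty\in U$ (such a $U$ is clopen) and $U_n=U\cap\{x_0,\dots,x_n\}$ otherwise. Such examples suggest that a stratification might always be convertible into metrizable pieces. The following question of Mizokami, Junnila and Tamano is Question~2 in \cite{M3M1}.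

\begin{quote}
\emph{Is there an $M_3$-space which is not a $\mu$-space?}
\end{quote}

The answer is yes. In a $\mu$-space with enough Lindel\"of property, the factors and their metrizable pieces are described by countably many open sets. One should therefore look for a space with strong countability properties whose neighborhoods of a point are nevertheless governed by an uncountable family. Function spaces provide this.

Let $X$ be a Tychonoff space and $\mathcal A$ a family of compact subsets of $X$ that covers $X$ and is closed under finite unions. Then $C_{\mathcal A}(X)$ denotes the set $C(X)$ of continuous functions $X\to\mathbb R$ with the topology of uniform convergence on members of $\mathcal A$. The sets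
\[
N(y,A,\varepsilon)=\{z\in C(X):\sup\nolimits_A|z-y|<\varepsilon\}\qquad(y\in C(X),\ A\in\mathcal A,\ \varepsilon>0)
\]
form an open base (the supremum over $\emptyset$ is $0$). We write $C_k(X)$ when $\mathcal A$ consists of all compact sets, which gives the compact-open topology, and $C_p(X)$ when $\mathcal A$ consists of the finite sets. If some sequence in $\mathcal A$ is cofinal under inclusion, the topology is given by countably many seminorms and $C_{\mathcal A}(X)$ is metrizable. The space $\omega^\omega$, the countable power of the discrete space $\omega$, is homeomorphic to the irrationals, and countably many of its compact subsets do not even cover it.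

\begin{theorem}\label{thm:M3}
$C_k(\omega^\omega)$ is an $M_3$-space.
\end{theorem}

This is a case of a theorem of Gartside and Reznichenko \cite{GR}; Section~\ref{sec:M3} contains a self-contained proof.

\begin{theorem}\label{thm:obstruction}
If $C_{\mathcal A}(X)$ is hereditarily Lindel\"of and embeds in a countable product of $\sigma$-metrizable spaces, then $X$ is the union of countably many members of $\mathcal A$.
\end{theorem}

\begin{corollary}\label{cor:answer}
$C_k(\omega^\omega)$ is an $M_3$-space which is not a $\mu$-space.
\end{corollary}

Both are proved in Section~\ref{sec:obstruction}. The remaining sections show that for Polish (separable completely metrizable) spaces the condition in Theorem~\ref{thm:obstruction} is the only obstruction.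

\begin{theorem}\label{thm:sharp}
Let $X$ be Polish. Then $C_k(X)$ is an $M_3$-space, and $C_k(X)$ is a $\mu$-space if and only if $X$ is $\sigma$-compact. Also, if $X$ is a cosmic space, then $C_p(X)$ is a $\mu$-space if and only if $X$ is countable.
\end{theorem}

\section{Cosmic spaces, function spaces and sequences}\label{sec:prelim}

A \emph{network} of a space $Y$ is a family $\mathcal N$ of subsets, not necessarily open, such that whenever $y\in U$ with $U$ open there is $N\in\mathcal N$ with $y\in N\subseteq U$. A space is \emph{cosmic} if it has a countable network. Subspaces and finite products of cosmic spaces are cosmic (take traces and products of network members), and so is a space that is the union of countably many cosmic subspaces (take the union of the networks). A cosmic space is hereditarily Lindel\"of: from an open cover of a subspace, select one member above each network element that has one. Regular Lindel\"of spaces are paracompact and normal. In a regular hereditarily Lindel\"of space every open set is a countable union of closed sets, so a cosmic space is perfectly normal: every closed set is the zero set of a continuous function into $[0,1]$.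

The space $C_{\mathcal A}(X)$ is a topological vector space, defined by the seminorms $\sup_A|\cdot|$. It is Hausdorff because $\mathcal A$ covers $X$, and therefore regular. Uniform convergence on $X$ implies convergence in $C_{\mathcal A}(X)$.

\begin{lemma}\label{lem:cosmic}
If $X$ is separable metrizable, then $C_k(X)$ is cosmic. If $X$ is cosmic, then $C_p(X)$ is cosmic.
\end{lemma}

\begin{proof}
Let $\mathcal B$ be a countable base of $X$ in the first case and a countable network in the second. Consider the countably many sets $\{z: z(B_i)\subseteq I_i\text{ for }i\le n\}$ with $B_i\in\mathcal B$ and $I_i$ closed intervals with rational endpoints. Given $N(y,K,\varepsilon)$, each $x\in K$ lies in some $B\in\mathcal B$ that $y$ maps into such an interval of length less than $\varepsilon$. Finitely many of these, $B_0,\dots,B_n$ with intervals $I_0,\dots,I_n$, cover $K$: by compactness in the first case, and because $K$ is finite in the second. If $z(B_i)\subseteq I_i$ for all $i$, then $\sup_K|z-y|\le\max_i|I_i|<\varepsilon$.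
\end{proof}

\begin{lemma}\label{lem:hereditary}
Subspaces of $\mu$-spaces are $\mu$-spaces, and subspaces of $M_3$-spaces are $M_3$-spaces.
\end{lemma}

\begin{proof}
The first statement is part of the definition. Let $Y\subseteq X$ with $X$ an $M_3$-space. For $U$ open in $Y$ put $U^*=X\setminus\overline{Y\setminus U}$, with closure in $X$. Then $U^*$ is open in $X$, $U^*\cap Y=U$, and $U\subseteq V$ implies $U^*\subseteq V^*$. So the sets $(U^*)_n\cap Y$ satisfy (i)--(iii) in $Y$.
\end{proof}

A continuous map $\varphi:X'\to X$ is \emph{compact-covering} if every compact subset of $X$ is the image of a compact subset of $X'$.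

\begin{lemma}\label{lem:cc}
If $\varphi:X'\to X$ is compact-covering, then $y\mapsto y\circ\varphi$ embeds $C_k(X)$ in $C_k(X')$.
\end{lemma}

\begin{proof}
The map is injective since $\varphi$ is onto. For compact $K'\subseteq X'$ we have $\sup_{K'}|y\circ\varphi-z\circ\varphi|=\sup_{\varphi(K')}|y-z|$, and the sets $\varphi(K')$ are exactly the compact subsets of $X$. So the two families of seminorms coincide.
\end{proof}

For a finite sequence $s\in\omega^{<\omega}$ of length $|s|$, let $[s]$ be the clopen set of all $h\in\omega^\omega$ extending $s$; these sets form a base. We write $h|n$ for the initial segment of length $n$, $s^\frown m$ for $s$ followed by $m$, and $s^\frown0^\infty$ for $s$ followed by zeros. The order $h\le g$ is coordinatewise, and $K_g=\{h\in\omega^\omega:h\le g\}$ is compact, being a product of finite sets. Every compact $K\subseteq\omega^\omega$ lies in $K_g$ for a \emph{nondecreasing} $g$: each coordinate is bounded on $K$, so we can take $g(n)\ge h(m)$ for all $h\in K$ and $m\le n$. Finally $\omega^\omega$ is not $\sigma$-compact, since $n\mapsto g_n(n)+1$ lies in no $K_{g_n}$.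

\section{Finite test sets and the stratification of $C_k(\omega^\omega)$}\label{sec:M3}

A stratification can be built from neighborhoods that behave like the balls $B(x,\frac1{n+1})$ of a metric space.

\begin{lemma}\label{lem:criterion}
Suppose each point $x$ of a space $Y$ has open neighborhoods $G_n(x)$ $(n\in\omega)$ such that for every closed $F\subseteq Y$ and $y\notin F$ there is $n$ with $y\notin\overline{\bigcup_{x\in F}G_n(x)}$. Then $Y$ is an $M_3$-space.
\end{lemma}

\begin{proof}
For open $U$ put $U_n=Y\setminus\overline{\bigcup\{G_n(x):x\in Y\setminus U\}}$. If $x\notin U$, then $G_n(x)$ is a neighborhood of $x$ disjoint from $U_n$; this gives (i). Applying the hypothesis to $F=Y\setminus U$ gives $U\subseteq\bigcup_nU_n$, and (ii) follows with (i). If $U\subseteq V$, then $Y\setminus V\subseteq Y\setminus U$, which gives (iii).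
\end{proof}

In $Y=C_k(\omega^\omega)$ a point $y\notin F$ is separated from $F$ by some $N(y,K_g,\varepsilon)$: every $x\in F$ differs from $y$ by at least $\varepsilon$ somewhere on $K_g$. The neighborhood $G_n(x)$ has to preserve this difference, yet it must be chosen knowing $x$ and $n$ only. The function $y$ is not a serious problem, since on small clopen sets it is close to a rational constant. The function $g$ is, because no countable family of sets $K_g$ is cofinal. The way out is that for a fixed $x$ finitely many \emph{points} already detect, for all nondecreasing $g$ at once, whether $x$ is far from a given constant somewhere on $K_g$.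

The phenomenon is visible for sequences of length two. Let $W\subseteq\omega^2$, and let $L$ be the set of its minimal elements in the coordinatewise order. A rectangle $\{h\in\omega^2:h\le g\}$ meets $W$ if and only if it meets $L$. And $L$ is finite: if $(a,b)\in L$, any other element of $L$ has first coordinate below $a$ or second coordinate below $b$, and each row or column contains at most one element of $L$. For infinite sequences two concessions are needed, a gap $\alpha<\beta$ and monotonicity of $g$.

\begin{lemma}\label{lem:test}
Let $w:\omega^\omega\to[0,\infty)$ be continuous and $\alpha<\beta$. There is a finite set $L\subseteq\{w>\alpha\}$ such that $L\cap K_g\ne\emptyset$ for every nondecreasing $g\in\omega^\omega$ with $\max_{K_g}w\ge\beta$.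
\end{lemma}

\begin{proof}
Let $\Gamma$ be the set of nondecreasing $g\in\omega^\omega$ with $\max_{K_g}w\ge\beta$. We compactify $\Gamma$. Let $\omega+1=\omega\cup\{\infty\}$ be the one-point compactification of $\omega$, with $\infty$ as largest element, and let $\overline\Gamma$ be the closure of $\Gamma$ in the compact metrizable space $(\omega+1)^\omega$. Elements of $\overline\Gamma$ are nondecreasing.

\emph{Claim: for every $g\in\overline\Gamma$ there is $p\in\omega^\omega$ with $p\le g$ and $w(p)\ge\beta$.} Suppose first that all values of $g$ are finite. Take $g_j\in\Gamma$ with $g_j\to g$ and $p_j\le g_j$ with $w(p_j)\ge\beta$. For each $m$ we have $g_j(m)=g(m)$ for large $j$, so all $p_j$ lie in one compact set $K_h$, and a subsequence converges to some $p\le g$ with $w(p)\ge\beta$. Otherwise let $l$ be least with $g(l)=\infty$. The set of sequences that agree with $g$ below $l$ is a neighborhood of $g$, so it contains some $g'\in\Gamma$. Since $g$ is nondecreasing, $g(m)=\infty$ for all $m\ge l$, hence $g'\le g$, and any $p\le g'$ with $w(p)\ge\beta$ works.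

Let $\Sigma$ be the set of $s\in\omega^{<\omega}$ with $w>\alpha$ on $[s]$, and let $O_s=\{g\in(\omega+1)^\omega:g(m)\ge s(m)\text{ for }m<|s|\}$, an open set. If $g\in\overline\Gamma$ and $p$ is as in the Claim, then $w(p)>\alpha$, so $p|n\in\Sigma$ for some $n$ by continuity, and $g\in O_{p|n}$. By compactness $\overline\Gamma\subseteq O_{s_1}\cup\dots\cup O_{s_r}$ with $s_1,\dots,s_r\in\Sigma$. Put $L=\{s_i{}^\frown0^\infty:1\le i\le r\}\subseteq\{w>\alpha\}$. If $g\in\Gamma$, then $g\in O_{s_i}$ for some $i$, which says that $s_i{}^\frown0^\infty\in K_g$.
\end{proof}

The gap $\alpha<\beta$ allowed us to replace $p$ by $(p|n)^\frown0^\infty$, a point whose membership in $K_g$ depends on finitely many coordinates of $g$. Monotonicity entered in the second case of the Claim, and it cannot be dropped.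

\begin{example}
Let $w$ be the indicator function of the clopen set $W=\{h:h(h(0)+1)\ge1\}$, and let $\alpha=0$, $\beta=1$. Define $g_j$ by $g_j(0)=j$, $g_j(j+1)=1$ and $g_j(m)=0$ otherwise. Then $g_j\in W$, and any $h\in W\cap K_{g_j}$ has $h(0)=j$, because $j+1$ is the only positive index at which $h$ can be nonzero. So no finite subset of $W$ meets every $K_{g_j}$.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:M3}]
Let $Y=C_k(\omega^\omega)$. Enumerate as $(s_i,q_i,\alpha_i,\beta_i)_{i\in\omega}$ all quadruples with $s_i\in\omega^{<\omega}$, $q_i\in\mathbb Q$ and rationals $0<\alpha_i<\beta_i$. For $x\in Y$ let $w_{x,i}$ equal $|x-q_i|$ on $[s_i]$ and $0$ elsewhere; it is continuous because $[s_i]$ is clopen. Let $L_i(x)$ be the finite set given by Lemma~\ref{lem:test} for $w_{x,i}$ and $\alpha_i<\beta_i$. Since $\alpha_i>0$, we have $L_i(x)\subseteq[s_i]$ and $|x-q_i|>\alpha_i$ on $L_i(x)$. Put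
\[
G_n(x)=\Bigl\{z\in Y:|z(p)-x(p)|<\tfrac1{n+1}\text{ for all }p\in L_0(x)\cup\dots\cup L_n(x)\Bigr\},
\]
an open neighborhood of $x$. We verify the hypothesis of Lemma~\ref{lem:criterion}.

Let $F$ be closed and $y\notin F$. Choose a nondecreasing $g$ and a rational $\varepsilon>0$ with $N(y,K,\varepsilon)\cap F=\emptyset$, where $K=K_g$. Each point of $K$ lies in some $[s]$ on which $|y-q|<\varepsilon/4$ for a rational $q$. By compactness there is a finite set $J\subseteq\omega$ such that $K\subseteq\bigcup_{i\in J}[s_i]$ and, for $i\in J$, $|y-q_i|<\varepsilon/4$ on $[s_i]$, $\alpha_i=\varepsilon/2$ and $\beta_i=3\varepsilon/4$. Take $n\ge\max J$ with $\frac1{n+1}<\varepsilon/8$. We show that $N(y,K,\varepsilon/8)$ misses $G_n(x)$ for every $x\in F$.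

Suppose $x\in F$ and $z\in G_n(x)\cap N(y,K,\varepsilon/8)$. As $x\notin N(y,K,\varepsilon)$ and $K$ is compact, there is $p\in K$ with $|x(p)-y(p)|\ge\varepsilon$. Take $i\in J$ with $p\in[s_i]$. Then $w_{x,i}(p)=|x(p)-q_i|\ge\varepsilon-\varepsilon/4=\beta_i$, so there is a test point $p'\in L_i(x)\cap K$. It satisfies $p'\in[s_i]$ and $|x(p')-q_i|>\varepsilon/2$. But $i\le n$, so
\[
|x(p')-q_i|\le|x(p')-z(p')|+|z(p')-y(p')|+|y(p')-q_i|<\tfrac\varepsilon8+\tfrac\varepsilon8+\tfrac\varepsilon4=\tfrac\varepsilon2,
\]
a contradiction.
\end{proof}

\section{Products of $\sigma$-metrizable spaces see countably many compact sets}\label{sec:obstruction}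

Throughout this section $Y=C_{\mathcal A}(X)$. For an increasing sequence $K_0\subseteq K_1\subseteq\cdots$ in $\mathcal A$, let $\tau$ be the topology on $C(X)$ with base $\{N(y,K_j,\varepsilon)\}_{y,j,\varepsilon}$. It is coarser than the topology of $Y$ and need not be Hausdorff. We only use the following sufficient condition for convergence:
\begin{equation}\label{eq:tau}
\text{if for each $j$, $y_r-y$ vanishes on $K_j$ for all large $r$, then $y_r\to y$ in $\tau$.}
\end{equation}
A set is $\tau$-$F_\sigma$ if it is a countable union of $\tau$-closed sets. Unqualified topological terms refer to $Y$. The proof of Theorem~\ref{thm:obstruction} has two parts: an embedding yields one such $\tau$ for which $Y$ has a base of sets with $\tau$-$F_\sigma$ complement, and this is impossible unless the $K_j$ cover $X$.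

\begin{proposition}\label{prop:tau}
Let $Y$ be hereditarily Lindel\"of and embedded in $\prod_{i\in\omega}X_i$ with each $X_i$ $\sigma$-metrizable, and let $X\neq\emptyset$. Then there are $K_0\subseteq K_1\subseteq\cdots$ in $\mathcal A$ such that $Y$ has a base of open sets $V$ for which $Y\setminus V$ is $\tau$-$F_\sigma$.
\end{proposition}

\begin{proof}
Write $X_i=\bigcup_nM_{i,n}$ with $M_{i,n}$ closed and metrizable, let $g_i:Y\to X_i$ be the coordinate maps, and let $F_{i,n}=g_i^{-1}(M_{i,n})$, a closed subset of $Y$. The image $g_i(F_{i,n})\subseteq M_{i,n}$ is metrizable and Lindel\"of, so it has a countable base $\mathcal B_{i,n}$. We collect countably many basic open sets of $Y$. The open set $Y\setminus F_{i,n}$ is Lindel\"of, hence a union of countably many sets $N(y,A,\varepsilon)$. For $b\in\mathcal B_{i,n}$, the set $F_{i,n}\cap g_i^{-1}(b)$ is relatively open in $F_{i,n}$ and Lindel\"of, hence the trace on $F_{i,n}$ of a union of countably many sets $N(y,A,\varepsilon)$. Let $A_0,A_1,\ldots\in\mathcal A$ include all sets $A$ used, and put $K_j=A_0\cup\dots\cup A_j\in\mathcal A$. Every $N(y,A_j,\varepsilon)$ is $\tau$-open, since it contains $N(z,K_j,\varepsilon-\sup_{A_j}|z-y|)$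 for each of its points $z$. Therefore each $F_{i,n}$ is $\tau$-closed, and each restriction $g_i|_{F_{i,n}}$ is $\tau$-continuous.

The sets $V=\bigcap_{i<k}g_i^{-1}(U_i)$ with $k\ge1$ and $U_i\subseteq X_i$ open form a base of $Y$, because $Y$ carries the subspace topology of the product. Fix such a $V$. For $s\in\omega^k$ let $F_s=\bigcap_{i<k}F_{i,s(i)}$. These countably many sets are $\tau$-closed and cover $Y$. On $F_s$ the maps $g_0,\dots,g_{k-1}$ are $\tau$-continuous, so $V\cap F_s$ is relatively $\tau$-open in $F_s$ and $F_s\setminus V$ is $\tau$-closed. Finally $Y\setminus V=\bigcup_s(F_s\setminus V)$.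
\end{proof}

This is the only place where the Lindel\"of hypothesis and the structure of the factors are used. Paracompactness of the factors is not needed.

\begin{proposition}\label{prop:tree}
Let $K_0\subseteq K_1\subseteq\cdots$ be members of $\mathcal A$ and $t\in X\setminus\bigcup_jK_j$. If $V$ is open in $Y$ and $0\in V\subseteq\{y:y(t)<1\}$, then $Y\setminus V$ is not $\tau$-$F_\sigma$.
\end{proposition}

Since $X$ is Tychonoff and $K_m$ is closed, there are continuous $b_m:X\to[0,1]$ with $b_m(t)=1$ and $b_m=0$ on $K_m$; thus $b_m=0$ on $K_j$ whenever $m\ge j$. These bumps show at once that $E=Y\setminus V$ is not $\tau$-\emph{closed}: they lie in $E$ and converge to $0\in V$ in $\tau$ by \eqref{eq:tau}. If $E=\bigcup_nE_n$ with $E_n$ $\tau$-closed, however, the $b_m$ may lie in different sets $E_n$. To force many functions into one $E_n$ we use the Baire category theorem, which requires a complete space of parameters.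

Consider the largest possible set, $V=\{y:y(t)<1\}$. For each strictly increasing $a\in\omega^\omega$ the function $z_a=\sum_i2^{-i-1}b_{a(i)}$ has $z_a(t)=1$, so it lies in $E$, while its partial sums lie in $V$. Baire's theorem puts all $z_a$ with $a$ extending some finite $s$ into one $E_n$. Letting the entry after $s$ tend to infinity makes the tail of the series invisible to $\tau$, so the partial sum along $s$, which lies in $V$, is a $\tau$-limit of points of $E_n$. For a smaller $V$ the partial sums may leave $V$ too early, and the coefficients must be adapted: at each step we move in the direction $b_m$ almost up to the exit point from $V$. This uses that $V$ is open, and the hypothesis cannot be omitted: for $C_p([0,1])$, finite sets $K_j$ with union $\mathbb Q\cap[0,1]$ and irrational $t$, the set $\{0\}=\bigcap_{j}N(0,K_j,\frac1{j+1})$ has $\tau$-$F_\sigma$ complement.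

\begin{proof}[Proof of Proposition~\ref{prop:tree}]
Let $E=Y\setminus V$, a closed subset of $Y$, and suppose $E=\bigcup_nE_n$ with each $E_n$ $\tau$-closed. Let $T$ be the set of finite strictly increasing sequences in $\omega$, and let $B$ be the set of infinite ones. For $s\in T$, ``$m>s$'' means that $m$ exceeds all entries of $s$.

\emph{A tree of functions in $V$.} We define $z_s\in V$ for $s\in T$, starting with $z_\emptyset=0$. Given $z_s\in V$ and $m>s$, consider $D=\{c\ge0:z_s+cb_m\notin V\}$. This set is closed, because $c\mapsto z_s+cb_m$ is continuous into $Y$ and $V$ is open. It contains $1-z_s(t)>0$, because $z_s+(1-z_s(t))b_m$ takes the value $1$ at $t$. It does not contain $0$. Hence $c^*_{s^\frown m}=\min D$ exists and is positive. Choose $c_{s^\frown m}$ with $0<c_{s^\frown m}<c^*_{s^\frown m}$ and $c^*_{s^\frown m}-c_{s^\frown m}<2^{-|s|}$, and put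
\[
z_{s^\frown m}=z_s+c_{s^\frown m}b_m\in V,\qquad e_{s^\frown m}=z_s+c^*_{s^\frown m}b_m\in E.
\]

\emph{The branches lie in $E$.} Let $a\in B$. Since $z_{a|l}\in V$ and every bump equals $1$ at $t$, we have $\sum_{i<l}c_{a|(i+1)}=z_{a|l}(t)<1$ for all $l$. So the series $z_a=\sum_ic_{a|(i+1)}b_{a(i)}$ converges uniformly on $X$, and $z_a\in C(X)$. The functions $z_a$ and $e_{a|(l+1)}$ share the terms with $i<l$, so
\[
\sup\nolimits_X|z_a-e_{a|(l+1)}|\le2^{-l}+\sum_{i>l}c_{a|(i+1)}\longrightarrow0\qquad(l\to\infty).
\]
Thus $e_{a|(l+1)}\to z_a$ in $Y$, and $z_a\in E$ because $E$ is closed.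

\emph{Baire category.} The set $B$ is a nonempty closed subspace of $\omega^\omega$, hence completely metrizable, and $B=\bigcup_nB_n$ with $B_n=\{a\in B:z_a\in E_n\}$. Each $B_n$ is closed. Indeed, let $a^{(r)}\to a$ with $a^{(r)}\in B_n$, fix $j$, and choose $l$ with $a(l)\ge j$. For large $r$ we have $a^{(r)}|(l+1)=a|(l+1)$; since a coefficient $c_s$ depends on $s$ only, the first $l+1$ terms of the two series cancel, and $z_{a^{(r)}}-z_a$ is a difference of series in bumps $b_m$ with $m>a(l)\ge j$. So it vanishes on $K_j$. By \eqref{eq:tau}, $z_{a^{(r)}}\to z_a$ in $\tau$, and $z_a\in E_n$.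

By the Baire category theorem some $B_n$ has nonempty interior: there is $s\in T$ with $z_a\in E_n$ for all $a\in B$ extending $s$. For each $m>s$ pick $a^{(m)}\in B$ extending $s^\frown m$. Then $z_{a^{(m)}}-z_s$ is a series in bumps $b_i$ with $i\ge m$, so it vanishes on $K_m$ and on all $K_j$ with $j\le m$. By \eqref{eq:tau}, $z_{a^{(m)}}\to z_s$ in $\tau$ as $m\to\infty$. Hence $z_s\in E_n\subseteq E$, contradicting $z_s\in V$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:obstruction}]
We may assume $X\ne\emptyset$. Take $(K_j)$ as in Proposition~\ref{prop:tau} and suppose there is $t\in X\setminus\bigcup_jK_j$. As $t$ lies in a member of $\mathcal A$, evaluation at $t$ is continuous and $\{y:y(t)<1\}$ is an open neighborhood of $0$ in $Y$. It contains an open $V\ni0$ with $\tau$-$F_\sigma$ complement, contrary to Proposition~\ref{prop:tree}. So $X=\bigcup_jK_j$.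
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:answer}]
By Theorem~\ref{thm:M3}, $C_k(\omega^\omega)$ is an $M_3$-space. It is cosmic by Lemma~\ref{lem:cosmic}, hence hereditarily Lindel\"of. If it were a $\mu$-space, Theorem~\ref{thm:obstruction} would make $\omega^\omega$ $\sigma$-compact.
\end{proof}

\section{Polish spaces: reduction to dimension zero}\label{sec:reduction}

A space is \emph{zero-dimensional} if it has a base of clopen sets. We use these textbook facts: a Polish space is homeomorphic to a $G_\delta$ subset of $[0,1]^\omega$; there is a continuous surjection $2^\omega\to[0,1]^\omega$; $G_\delta$ subsets of Polish spaces are Polish; a zero-dimensional separable metrizable space embeds in $2^\omega$; a zero-dimensional Polish space is homeomorphic to a closed subset of $\omega^\omega$ \cite[7.8]{Kechris}; and every nonempty closed subset of $\omega^\omega$ or of $2^\omega$ is a retract of it \cite[2.8]{Kechris}.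

\begin{lemma}\label{lem:zero}
For every Polish space $X$ there are a zero-dimensional Polish space $\tilde X$ and a compact-covering map $\pi:\tilde X\to X$ such that $\tilde X$ is $\sigma$-compact if $X$ is.
\end{lemma}

\begin{proof}
Let $X\subseteq[0,1]^\omega$ be a $G_\delta$ set, $f:2^\omega\to[0,1]^\omega$ a continuous surjection, $\tilde X=f^{-1}(X)$ and $\pi=f|_{\tilde X}$. Then $\tilde X$ is a $G_\delta$ subset of $2^\omega$, so it is Polish and zero-dimensional. For compact $K\subseteq X$ the set $\pi^{-1}(K)=f^{-1}(K)$ is closed in $2^\omega$, hence compact, and $\pi$ maps it onto $K$. This gives both remaining claims.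
\end{proof}

We can now prove all of Theorem~\ref{thm:sharp} except one implication.

\emph{$C_k(X)$ is an $M_3$-space for Polish $X$.} We may assume $X\ne\emptyset$. Regard $\tilde X$ as a closed subset of $\omega^\omega$, with a retraction $r:\omega^\omega\to\tilde X$. For compact $K\subseteq X$ choose compact $\tilde K\subseteq\tilde X$ with $\pi(\tilde K)=K$; then $\pi(r(\tilde K))=K$, so $\pi\circ r$ is compact-covering. By Lemma~\ref{lem:cc}, $C_k(X)$ embeds in $C_k(\omega^\omega)$, and Theorem~\ref{thm:M3} and Lemma~\ref{lem:hereditary} apply.

\emph{If $X$ is Polish and $C_k(X)$ is a $\mu$-space, then $X$ is $\sigma$-compact.} This follows from Lemma~\ref{lem:cosmic} and Theorem~\ref{thm:obstruction}.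

\emph{The statement on $C_p(X)$.} A cosmic $X$ is normal, hence Tychonoff, and $C_p(X)$ is cosmic by Lemma~\ref{lem:cosmic}. If $C_p(X)$ is a $\mu$-space, Theorem~\ref{thm:obstruction} writes $X$ as a countable union of finite sets. Conversely, if $X$ is countable, then $C_p(X)\subseteq\mathbb R^X$ is metrizable, hence a $\mu$-space.

It remains to show that $C_k(X)$ is a $\mu$-space when $X$ is Polish and $\sigma$-compact. By Lemmas~\ref{lem:zero}, \ref{lem:cc} and~\ref{lem:hereditary} it suffices to prove the following.

\begin{proposition}\label{prop:suff}
If $X$ is zero-dimensional, Polish and $\sigma$-compact, then $C_k(X)$ is a $\mu$-space.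
\end{proposition}

\section{Detectors and the $\sigma$-compact case}\label{sec:suff}

A $\sigma$-compact space may have no cofinal sequence of compact sets (Example~\ref{ex:fan}), while an embedding has only countably many coordinates. So a single coordinate has to control functions on all compact sets. We ask this only near the function $0$ and only up to a fixed error.

\begin{definition}
Let $X$ be separable metrizable and $\varepsilon>0$. An \emph{$\varepsilon$-detector} for $X$ is a continuous map $\theta:C_k(X)\to Z$ into a cosmic $\sigma$-metrizable space such that for every compact $K\subseteq X$ there is an open $O\ni\theta(0)$ for which $\theta(w)\in O$ implies $|w|\le\varepsilon$ on $K$. We say that $O$ \emph{controls} $K$. The space $X$ is \emph{detectable} if it has an $\varepsilon$-detector for every $\varepsilon>0$.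
\end{definition}

The target $Z$ is paracompact, being cosmic. The empty space is detectable, since $C_k(\emptyset)$ is a point. The tolerance $\varepsilon$ is what allows us to erase small values of functions. Let
\[
\rho_\varepsilon(c)=c-\max(-\varepsilon,\min(\varepsilon,c))\qquad(c\in\mathbb R),
\]
which moves $c$ toward $0$ by $\varepsilon$ and stops at $0$. It is $1$-Lipschitz, $|\rho_\varepsilon(c)-c|\le\varepsilon$, and $\rho_\varepsilon(c)=0$ if and only if $|c|\le\varepsilon$. Because it is Lipschitz, $w\mapsto\rho_\varepsilon\circ w$ is continuous on $C_k(X)$. Restriction $w\mapsto w|_C$ is continuous from $C_k(X)$ to $C_k(C)$ for every $C\subseteq X$.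

A detector works at $0$ only, and we may translate by countably many functions only. On a small clopen set, however, an arbitrary $y$ is close to a rational constant $q$, and $\rho$ turns $y-q$ into exactly $0$.

\begin{lemma}\label{lem:embed}
If $X$ is zero-dimensional separable metrizable and all its clopen subsets are detectable, then $C_k(X)$ is a $\mu$-space.
\end{lemma}

\begin{proof}
Let $\mathcal B$ be a countable clopen base. For $C\in\mathcal B$ and $m\ge1$ let $\theta_{C,m}:C_k(C)\to Z_{C,m}$ be a $\frac1m$-detector, and for $q\in\mathbb Q$ define the continuous map
\[
G_{C,q,m}(y)=\theta_{C,m}\bigl(\rho_{1/m}\circ(y-q)|_C\bigr)\qquad(y\in C_k(X)).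
\]
Given $N(y,K,\varepsilon)$, take $m$ with $3/m<\varepsilon$ and cover $K$ by finitely many $C\in\mathcal B$, each with a rational $q_C$ such that $|y-q_C|<1/m$ on $C$. Then $G_{C,q_C,m}(y)=\theta_{C,m}(0)$. Let $O_C$ control the compact set $K\cap C$ for $\theta_{C,m}$. If $G_{C,q_C,m}(z)\in O_C$ for these finitely many $C$, then on each $K\cap C$ we get $|\rho_{1/m}\circ(z-q_C)|\le1/m$, so $|z-q_C|\le2/m$ and $|z-y|\le3/m$; thus $z\in N(y,K,\varepsilon)$. So the maps $G_{C,q,m}$ generate the topology of $C_k(X)$. Since this topology is Hausdorff, they separate points, and together they embed $C_k(X)$ in the countable product $\prod_{C,q,m}Z_{C,m}$.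
\end{proof}

To build detectors for larger spaces we combine countably many detectors into one. Nothing makes an infinite product of $\sigma$-metrizable spaces $\sigma$-metrizable, so we work in a small subset of it. Given spaces $Z_i$ with base points $0_i$, let
\[
\textstyle\sum_iZ_i=\{z\in\prod_iZ_i: z_i=0_i\text{ for all but finitely many }i\}.
\]
We use two topologies on it: the product topology, and the finer \emph{box topology}, whose basic open sets are the traces of the sets $\prod_iO_i$ with every $O_i\subseteq Z_i$ open.

\begin{lemma}\label{lem:sigmaprod}
Finite products of cosmic $\sigma$-metrizable spaces are cosmic and $\sigma$-metrizable. If all $Z_i$ are cosmic and $\sigma$-metrizable, so is $\sum_iZ_i$, in the product topology and in the box topology.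
\end{lemma}

\begin{proof}
A finite product is covered by the countably many products of closed metrizable pieces. The product topology on $Z=\sum_iZ_i$ is regular and $T_1$. The box topology is $T_1$ because it is finer. It is regular: if $z\in\prod_iO_i$, choose open $P_i$ with $z_i\in P_i\subseteq\overline{P_i}\subseteq O_i$, and note that $\prod_i\overline{P_i}$ is closed even in the product topology. The sets $Z^{(n)}=\{z:z_i=0_i\text{ for }i\ge n\}$ cover $Z$ and are closed in both topologies, and both induce on $Z^{(n)}$ the topology of $\prod_{i<n}Z_i$. So $Z$ is a countable union of closed subspaces that are cosmic and $\sigma$-metrizable.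
\end{proof}

In a topological sum a compact set meets finitely many summands, so the product topology suffices for control. The difficulty is to land in $\sum_jZ_j$, since a function may be large on every summand. The remedy is to damp: once some coordinate has registered a nonzero signal, the later coordinates are gradually switched off. This loses nothing, because a detector has to be accurate only near $\theta(0)$.

\begin{lemma}\label{lem:sum}
A countable topological sum $X=\bigoplus_jX_j$ of detectable spaces is detectable.
\end{lemma}

\begin{proof}
Adding empty summands, let $j$ range over $\omega$. Let $\theta_j:C_k(X_j)\to Z_j$ be an $\varepsilon/2$-detector and $0_j=\theta_j(0)$. By perfect normality there is a continuous $\eta_j:Z_j\to[0,1]$ with $\eta_j^{-1}(0)=\{0_j\}$. For $w\in C_k(X)$ put $w_j=w|_{X_j}$ and define recursively $\lambda_0(w)=1$,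
\[
\lambda_j(w)=\max\Bigl(0,\,1-j\max_{i<j}\eta_i(\zeta_i(w))\Bigr)\quad(j\ge1),\qquad\zeta_j(w)=\theta_j\bigl(\lambda_j(w)\,w_j\bigr).
\]
By induction, and by continuity of scalar multiplication in $C_k(X_j)$, all $\lambda_j$ and $\zeta_j$ are continuous. If $\zeta_i(w)\ne0_i$ for some $i$, then for all $j>i$ with $j\,\eta_i(\zeta_i(w))\ge1$ we have $\lambda_j(w)=0$ and $\zeta_j(w)=0_j$. Hence $\theta(w)=(\zeta_j(w))_j$ is a continuous map into $Z=\sum_jZ_j$ with the product topology, and $\theta(0)=(0_j)_j$.

Let $K$ be compact, say $K\subseteq X_0\cup\dots\cup X_m$. Let $O_j$ control $K\cap X_j$ for $\theta_j$, and let $O$ be the open set of all $z\in Z$ with $z_j\in O_j$ and $\eta_j(z_j)<\frac1{2m+2}$ for $j\le m$; it contains $\theta(0)$. If $\theta(w)\in O$ and $j\le m$, then $\lambda_j(w)\ge1-\frac{j}{2m+2}\ge\frac12$ and $|\lambda_j(w)w_j|\le\varepsilon/2$ on $K\cap X_j$. So $|w|\le\varepsilon$ on $K$.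
\end{proof}

The second construction adds a compact set in the limit of a sequence of detectable clopen pieces. The smallest interesting case is the following.

\begin{example}\label{ex:fan}
In $\omega^\omega$ let $o=0^\infty$, let $p_{ij}$ have the value $j+1$ at index $i$ and $0$ elsewhere, and let $X=\{o\}\cup\{p_{ij}:i,j\in\omega\}$. This is a countable closed subset of $\omega^\omega$. The points $p_{ij}$ are isolated, the sets $C_i=\{p_{ij}:j\in\omega\}$ are clopen and discrete, and the sets $\{o\}\cup\bigcup_{i\ge n}C_i$ form a base at $o$. The sets $H_g=\{o\}\cup\{p_{ij}:j\le g(i)\}$ are compact, and every compact set lies in one of them. The space $C_k(X)$ is not metrizable: given neighborhoods $N(0,H_{g_n},\varepsilon_n)$, let $g(n)=g_n(n)+1$; the indicator function of $p_{n,g(n)}$ lies in the $n$th neighborhood but not in $N(0,H_g,1)$.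

Each $C_k(C_i)=\mathbb R^\omega$ is metrizable. Put $v=\rho_{\varepsilon/2}\circ(w-w(o))$, which vanishes near $o$, and $\theta(w)=(w(o),(v|_{C_i})_i)\in\mathbb R\times\sum_i\mathbb R^\omega$. The set $H_g$ meets every $C_i$, so controlling it requires a condition on all coordinates, that is, the box topology: if $|w(o)|<\varepsilon/4$ and $|v(p_{ij})|<\varepsilon/4$ for all $j\le g(i)$, then $|w|<\frac\varepsilon4+\frac\varepsilon2+\frac\varepsilon4=\varepsilon$ on $H_g$. The price is that continuity into a box topology is delicate. Without $\rho$ it fails even on functions vanishing near $o$: the functions $w_n$ equal to $\frac1{n+1}$ at $p_{n0}$ and $0$ elsewhere converge to $0$ uniformly, but none satisfies $|w_n(p_{i0})|<\frac1{i+1}$ for all $i$. With $\rho$, small perturbations near $o$ are erased completely, and the proof below shows that this gives continuity.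
\end{example}

\begin{lemma}\label{lem:compact}
Let $X$ be zero-dimensional separable metrizable and $L\subseteq X$ compact and nonempty. If all clopen subsets of $X$ disjoint from $L$ are detectable, then $X$ is detectable.
\end{lemma}

\begin{proof}
Fix a metric $d$ on $X$. By compactness, every open set containing $L$ contains some $\{x:d(x,L)<1/n\}$, and each of these contains a clopen neighborhood of $L$, a finite union of basic clopen sets. Taking finite intersections we get clopen sets $X=W_0\supseteq W_1\supseteq\cdots$ with $\bigcap_nW_n=L$ such that every open set containing $L$ contains some $W_n$. The sets $C_i=W_i\setminus W_{i+1}$ are clopen and disjoint from $L$, hence detectable, and $W_n=L\cup\bigcup_{i\ge n}C_i$. The role of the constant $w(o)$ in Example~\ref{ex:fan} is played by an extension of $w|_L$ to $X$. Embed $X$ in $2^\omega$; there $L$ is closed, hence a retract, and restriction gives a retraction $r:X\to L$.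

Given $\varepsilon>0$, let $\theta_i:C_k(C_i)\to Z_i$ be an $\varepsilon/4$-detector and $0_i=\theta_i(0)$. For $w\in C_k(X)$ put
\[
w_0=w-w\circ r,\qquad v=\rho_{\varepsilon/4}\circ w_0 .
\]
Since $w_0=0$ on $L$, the open set $\{|w_0|<\varepsilon/4\}$ contains some $W_n$, so $v|_{C_i}=0$ for $i\ge n$. Let $Z=\sum_iZ_i$ carry the box topology and define
\[
\theta(w)=\bigl(w|_L,\ (\theta_i(v|_{C_i}))_i\bigr)\in C_k(L)\times Z .
\]
The space $C_k(L)$ is metrizable by the supremum norm and cosmic by Lemma~\ref{lem:cosmic}, so the target is cosmic and $\sigma$-metrizable by Lemma~\ref{lem:sigmaprod}.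

\emph{Continuity.} For $w,w'\in C_k(X)$ and compact $K\supseteq L$ we have $\sup_K|w_0'-w_0|\le2\sup_K|w'-w|$, since $r$ maps into $L$. So $w\mapsto w_0$ is continuous, and so are $w\mapsto w|_L$ and each coordinate $w\mapsto\theta_i(v|_{C_i})$. Fix $w$ and a box $\prod_iO_i$ containing $(\theta_i(v|_{C_i}))_i$. Choose $n$ with $|w_0|<\varepsilon/8$ on $W_n$. For $i\ge n$ we have $v|_{C_i}=0$, so continuity of $\theta_i$ at $0$ gives a compact $K_i\subseteq C_i$ and $\delta_i>0$ such that $\theta_i(u)\in O_i$ whenever $\sup_{K_i}|u|<\delta_i$. The set $K=L\cup\bigcup_{i\ge n}K_i$ is compact: finitely many members of an open cover cover $L$, their union contains some $W_m$, and $K\setminus W_m$ lies in the union of the finitely many $K_i$ with $i<m$. Let $\sup_K|w'-w|<\varepsilon/16$. Then $|w_0'-w_0|<\varepsilon/8$ on $K$, so $|w'_0|<\varepsilon/4$ on $K_i\subseteq W_n$ for all $i\ge n$. Hence $v'=\rho_{\varepsilon/4}\circ w'_0$ vanishes on $K_i$, and $\theta_i(v'|_{C_i})\in O_i$ for all $i\ge n$, however small the $\delta_i$ are. Intersecting $N(w,K,\varepsilon/16)$ with the preimages of $O_0,\dots,O_{n-1}$ under the first $n$ coordinates gives a neighborhood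 of $w$ that is mapped into the box.

\emph{Control.} Let $K\subseteq X$ be compact, let $O_i\ni0_i$ control $K\cap C_i$ for $\theta_i$, and let $O$ be the set of $(f,z)$ with $\sup_L|f|<\varepsilon/4$ and $z_i\in O_i$ for all $i$. This is an open neighborhood of $\theta(0)=(0,(0_i)_i)$. If $\theta(w)\in O$, then $|w|<\varepsilon/4$ on $L$, and so $|w\circ r|<\varepsilon/4$ on $X$. On $K\cap C_i$ we have $|v|\le\varepsilon/4$, hence $|w_0|\le\varepsilon/2$ and $|w|\le3\varepsilon/4$. As $X=L\cup\bigcup_iC_i$, this gives $|w|\le\varepsilon$ on $K$.
\end{proof}

The two constructions exhaust a $\sigma$-compact Polish space, because whatever has not yet been reached has a relatively open compact part.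

\begin{proof}[Proof of Proposition~\ref{prop:suff}]
Call a clopen set $C\subseteq X$ \emph{good} if all clopen subsets of $C$ are detectable, and let $\Omega$ be the union of all good sets, an open set. Every clopen $C'\subseteq\Omega$ is detectable. Indeed, $C'$ is Lindel\"of, so it is covered by countably many good sets $D_0,D_1,\dots$; it is the topological sum of the clopen sets $(C'\cap D_j)\setminus\bigcup_{i<j}D_i\subseteq D_j$, which are detectable, and Lemma~\ref{lem:sum} applies.

Suppose $\Omega\ne X$. Write $X=\bigcup_nQ_n$ with $Q_n$ compact. The nonempty closed set $X\setminus\Omega$ is Polish and is the union of the compact sets $Q_n\setminus\Omega$. By the Baire category theorem one of them has nonempty interior relative to $X\setminus\Omega$, so there is a clopen $C\subseteq X$ with $\emptyset\ne C\setminus\Omega\subseteq Q_n$. The closed set $L=C\setminus\Omega$ is then compact. We show that $C$ is good. Let $C'\subseteq C$ be clopen and $L'=C'\setminus\Omega=C'\cap L$, which is compact. If $L'=\emptyset$, then $C'\subseteq\Omega$ is detectable. If $L'\ne\emptyset$, every clopen subset of $C'$ disjoint from $L'$ is a clopen subset of $X$ contained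 in $\Omega$, hence detectable, and Lemma~\ref{lem:compact} applied to $C'$ and $L'$ shows that $C'$ is detectable. So $C$ is good and $C\subseteq\Omega$, contradicting $L\ne\emptyset$.

Hence $\Omega=X$, all clopen subsets of $X$ are detectable, and $C_k(X)$ is a $\mu$-space by Lemma~\ref{lem:embed}.
\end{proof}

This completes the proof of Theorem~\ref{thm:sharp}. In Proposition~\ref{prop:suff}, completeness and $\sigma$-compactness are used only in the Baire category step, and both are needed for that step: neither in $\mathbb Q$ nor in $\omega^\omega$ does a compact set have nonempty interior.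

\begin{thebibliography}{9}

\bibitem{GR} Gartside and Reznichenko, \emph{Near metric properties of function spaces}, Fund. Math. \textbf{164} (2000).

\bibitem{Kechris} Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{M3M1} \emph{The $M3\Rightarrow M1$ question}, \texttt{http://www.kurims.kyoto-u.ac.jp/\textasciitilde kyodo/kokyuroku/contents/pdf/1188-7.pdf}

\end{thebibliography}
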